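
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{Mutation of acyclic quivers up to multiplicity of arrows}


\begin{abstract}
Two quivers on the same vertex set are called basically equal if they become equal once one forgets the exact number of arrows between two vertices whenever this number is at least two. We prove that basically equal acyclic quivers stay basically equal under every sequence of mutations, as conjectured in \cite{W}. The proof attaches to every mutated quiver a tuple of signed real roots and a total order on the vertices, which together determine the quiver; both are updated by rules that can be read in the Coxeter group of the initial quiver, and this group depends only on the basic equality class. We deduce the corresponding statement for framed quivers, extend the theorem to skew-symmetrizable matrices, and prove a converse: if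 no connected component has exactly two vertices, the signs of all mutated matrices determine the basic equality class.
\end{abstract}

\section{Introduction}

\subsection*{The question}

A \emph{quiver} is a finite directed graph on the vertex set $\{1,\dots,n\}$ without loops and without oriented $2$-cycles. It is encoded by a skew-symmetric integer matrix $B=(b_{ij})$: if $b_{ij}>0$, there are $b_{ij}$ arrows $i\to j$, and $b_{ji}=-b_{ij}$. A quiver is \emph{acyclic} if it has no oriented cycle. The \emph{mutation} $\mu_k$ at a vertex $k$ (Fomin--Zelevinsky mutation) replaces $B$ by $B'=(b'_{ij})$ with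
\[
b'_{ij}=-b_{ij}\ \text{ if }k\in\{i,j\},\qquad b'_{ij}=b_{ij}+\operatorname{sgn}(b_{ik})\max(b_{ik}b_{kj},0)\ \text{ otherwise}.
\]
For a finite sequence $\mathbf i=(i_1,\dots,i_m)$ of vertices put $\mu_{\mathbf i}=\mu_{i_m}\circ\dots\circ\mu_{i_1}$.

Two quivers $Q,Q'$ on $\{1,\dots,n\}$ with matrices $B,B'$ are \emph{basically equal}, written $Q\equiv Q'$, if for all $i,j$ either $b_{ij}=b'_{ij}$, or $b_{ij},b'_{ij}\ge2$, or $b_{ij},b'_{ij}\le-2$. In words: between any two vertices, both quivers have no arrow, or both have exactly one arrow, in the same direction, or both have several arrows, in the same direction.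

How much of the number of arrows does mutation really see? Only the operations $+$, $\cdot$ and $-$ enter the mutation rule, and the first two are harmless. If $x,x',y,y'$ are nonnegative integers with $\min(x,2)=\min(x',2)$ and $\min(y,2)=\min(y',2)$, then $x+y$ and $x'+y'$ agree after truncation at $2$, and so do $xy$ and $x'y'$. Subtraction is the problem. If $b_{ij}<0$ while $b_{ik},b_{kj}>0$, then $b'_{ij}=b_{ik}b_{kj}-|b_{ij}|$, and in general the truncated values of the three numbers on the right do not even determine the sign of the left-hand side. Up to exchanging $i$ and $j$, a subtraction occurs exactly when the quiver contains a $3$-cycle $i\to k\to j\to i$.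

\begin{example}\label{ex:cycles}
Consider quivers on three vertices with $b_{12}=b_{23}=2$ and $b_{31}=c$. For $c=2$ and $c=4$ they are basically equal. Mutation at $2$ gives $b'_{13}=4-c$. For $c=4$ the result is acyclic. For $c=2$ it is again a $3$-cycle with all multiplicities $2$; by symmetry the same holds for mutation at any vertex, so no sequence of mutations leads to an acyclic quiver. Hence basic equality is not preserved by mutation in general.
\end{example}

Mutating an acyclic quiver usually creates oriented cycles, so subtractions cannot be avoided by starting from an acyclic quiver. On the other hand, it is stated in \cite{W} that basic equality is preserved for \emph{abundant} acyclic quivers, those in which any two vertices are joined by at least two arrows. It is also stated there that the analogue without acyclicity fails: there are two basically equal abundant $3$-cycles, one mutation-equivalent to an acyclic quiver and the other not. Example~\ref{ex:cycles} is of this kind. It was conjectured in \cite{W} that acyclicity alone suffices. We prove this.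

\begin{theorem}\label{thm:main}
If $Q\equiv Q'$ are acyclic quivers, then $\mu_{\mathbf i}(Q)\equiv\mu_{\mathbf i}(Q')$ for every finite sequence $\mathbf i$ of vertices.
\end{theorem}

\subsection*{The idea}

There is one classical object that distinguishes the multiplicities $0$, $1$ and $\ge2$ and nothing else: the Coxeter group $W$ with generators $s_1,\dots,s_n$ in which $s_is_j$ has order $2$, $3$ or $\infty$ according to whether $|b_{ij}|$ is $0$, $1$ or at least $2$. Basically equal quivers have the same $W$. So it suffices to compute the class of each mutated entry inside $W$. For an acyclic initial quiver this is possible. Every mutated matrix is given by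
\[
b_{ij}=-(\beta_i,\beta_j)\qquad\text{if } i \text{ precedes } j,
\]
where $\beta_1,\dots,\beta_n$ are real roots and the vertices carry a certain total order; mutation reflects some of the $\beta_j$ and changes the order. The Coxeter group knows the sign of each root, and for two non-proportional roots it knows whether their product is $0$, $1$, $-1$, $\ge2$ or $\le-2$.

Section~\ref{sec:three} shows this on three vertices. Section~\ref{sec:hom} recalls the homological algebra that produces roots and orders, Section~\ref{sec:conf} describes their mutation, and Section~\ref{sec:cox} treats the Coxeter group. Section~\ref{sec:proof} contains the proof of Theorem~\ref{thm:main} and a corollary on framed quivers. Section~\ref{sec:symm} extends the theorem to skew-symmetrizable matrices (Theorem~\ref{thm:symm}), and Section~\ref{sec:converse} proves a converse (Theorem~\ref{thm:converse}).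

\subsection*{Notation}

Let $[x]_+=\max(x,0)$. For $i,j\ne k$ the mutation rule can be written as
\begin{equation}\label{eq:mut}
b'_{ij}=b_{ij}+[b_{ik}]_+b_{kj}+[-b_{kj}]_+b_{ik}.
\end{equation}
Indeed, the correction is $b_{ik}b_{kj}$ if $b_{ik},b_{kj}>0$; it is $-b_{ik}b_{kj}$ if $b_{ik},b_{kj}<0$; if $b_{ik}>0>b_{kj}$ the two terms cancel; and in the remaining cases both vanish. Also $\mu_k(-B)=-\mu_k(B)$.

\section{Three vertices}\label{sec:three}

Let $b_{12}=a\ge1$, $b_{23}=b\ge0$, $b_{13}=c\ge0$. After $\mu_2$ we have
\[
b'_{21}=a,\qquad b'_{32}=b,\qquad b'_{13}=c+ab,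
\]
in general a $3$-cycle $1\to3\to2\to1$. No subtraction has occurred. Now mutate at $1$. Since $b'_{21}>0$ and $b'_{13}\ge0$, the new entry is
\[
b''_{23}=-b+a(c+ab),
\]
a difference of the dangerous shape of Example~\ref{ex:cycles}. But expand it:
\[
b''_{23}=ac+(a^2-1)b .
\]
If $a=1$, this is $c$. If $a\ge2$, it is $0$ when $b=c=0$ and at least $2$ otherwise. So its class is determined by the classes of $a,b,c$ after all.

To see why, put on $\mathbb Z^3$ with basis $\alpha_1,\alpha_2,\alpha_3$ the symmetric form with $(\alpha_i,\alpha_i)=2$ and $(\alpha_i,\alpha_j)=-|b_{ij}|$ for $i\neq j$, and let $s_i(x)=x-(x,\alpha_i)\alpha_i$. To the three quivers above we attach vectors $\beta_1,\beta_2,\beta_3$ and an order $\prec$ of the vertices: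
\[
\begin{array}{l|l|l|l|l}
 & \beta_1&\beta_2&\beta_3&\text{order}\\ \hline
Q & \alpha_1&\alpha_2&\alpha_3& 1\prec2\prec3\\
\mu_2(Q) & \alpha_1+a\alpha_2=s_2\alpha_1&-\alpha_2&\alpha_3& 2\prec1\prec3\\
\mu_1\mu_2(Q) & -s_2\alpha_1& a\alpha_1+(a^2-1)\alpha_2=s_2s_1\alpha_2&\alpha_3& 1\prec2\prec3
\end{array}
\]
In each row, $i\prec j$ implies that the $(i,j)$ entry is $-(\beta_i,\beta_j)$. For instance, in the second row $-(\alpha_1+a\alpha_2,\alpha_3)=c+ab$, and in the third
\[
b''_{23}=-(s_2s_1\alpha_2,\alpha_3)=ac+(a^2-1)b .
\]
The subtraction has been absorbed into the root $s_2s_1\alpha_2$, which is a nonnegative combination of $\alpha_1$ and $\alpha_2$. The dichotomy between $a=1$ and $a\ge2$ has become a dichotomy in the Coxeter group: for $a=1$ the braid relation $s_1s_2s_1=s_2s_1s_2$ holds and $s_2s_1\alpha_2=\alpha_1$, whereas for $a\ge2$ the product $s_1s_2$ has infinite order.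

Two further features are visible. First, mutation at $k$ negates $\beta_k$ and applies the reflection in $\beta_k$ to \emph{some} of the other $\beta_j$; which ones will depend only on signs. Second, $\beta_2$ was negative after $\mu_2$ and became positive again after $\mu_1$. The product $(\beta_i,\beta_j)$ is symmetric, so it gives the direction of the arrows only together with the order, and the order must be followed carefully when such sign changes occur. This is the main work, and we do it with modules: $\beta_j$ will be plus or minus the dimension vector of an exceptional module.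

\section{Homological tools}\label{sec:hom}

Let $Q$ be an acyclic quiver, $K$ a field and $H=KQ$; modules are finite-dimensional representations of $Q$. The category $\operatorname{mod}H$ is hereditary, that is, $\operatorname{Ext}^2=0$. Hence:
\begin{itemize}
\item an injection $A\to B$ induces a surjection $\operatorname{Ext}^1(B,N)\to\operatorname{Ext}^1(A,N)$;
\item a surjection $A\to B$ induces a surjection $\operatorname{Ext}^1(N,A)\to\operatorname{Ext}^1(N,B)$.
\end{itemize}
Let $\mathcal D=D^b(\operatorname{mod}H)$ be the bounded derived category. Because $\operatorname{mod}H$ is hereditary, every indecomposable object of $\mathcal D$ is a shift $V[m]$ of an indecomposable module $V$. Put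
\[
\operatorname{Hom}^m(X,Y)=\operatorname{Hom}_{\mathcal D}(X,Y[m]),\qquad \operatorname{Hom}^\bullet(X,Y)=\bigoplus_m\operatorname{Hom}^m(X,Y).
\]
For modules, $\operatorname{Hom}^0=\operatorname{Hom}$, $\operatorname{Hom}^1=\operatorname{Ext}^1$, and all other $\operatorname{Hom}^m$ vanish. The Grothendieck group $K_0$ of $\mathcal D$ is $\mathbb Z^n$: the class $[V]$ of a module is its dimension vector $\underline{\dim}V$, and $[X[1]]=-[X]$. The basis vectors are $e_i=[S_i]$, with $S_i$ the simple module at $i$. On $\mathbb Z^n$ we use the Euler form and two forms derived from it: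
\[
\langle[X],[Y]\rangle=\sum_m(-1)^m\dim\operatorname{Hom}^m(X,Y),
\]
\[
(x,y)=\langle x,y\rangle+\langle y,x\rangle,\qquad \omega(x,y)=\langle y,x\rangle-\langle x,y\rangle .
\]
An extension of $S_i$ by $S_j$ (with submodule $S_j$) is given by one scalar for each arrow $i\to j$, so $\dim\operatorname{Ext}^1(S_i,S_j)=[b_{ij}]_+$ and
\begin{equation}\label{eq:euler}
\langle e_i,e_j\rangle=\delta_{ij}-[b_{ij}]_+,\qquad (e_i,e_i)=2,\qquad (e_i,e_j)=-|b_{ij}|\quad(i\ne j).
\end{equation}

An object $X$ is \emph{exceptional} if $\operatorname{Hom}^0(X,X)=K$ and $\operatorname{Hom}^m(X,X)=0$ for $m\ne0$. Then $X$ is indecomposable, since $K$ has no idempotents besides $0$ and $1$, and $([X],[X])=2$.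

The next lemma realizes a reflection on the level of objects. Given $X$ with no maps from $V$ to $X$ in any degree, it removes all maps from $X$ to $V$.

\begin{lemma}\label{lem:L}
Let $V$ be exceptional. For $X$ with $\operatorname{Hom}^\bullet(V,X)=0$ define $LX$ by the triangle
\[
LX\to X\xrightarrow{\ u\ }A_X\to LX[1],\qquad A_X=\bigoplus_mV[m]\otimes\operatorname{Hom}^m(X,V)^*,
\]
with $u$ the canonical map. Then:
\begin{enumerate}
\item[\textup{(a)}] $\operatorname{Hom}^\bullet(LX,V)=0$.
\item[\textup{(b)}] $\operatorname{Hom}^m(LX,LY)\cong\operatorname{Hom}^m(X,Y)$ for all such $X,Y$ and all $m$. In particular, if $X$ is exceptional, so is $LX$.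
\item[\textup{(c)}] $[LX]=[X]-\langle[X],[V]\rangle[V]$.
\end{enumerate}
Moreover $L(X[1])=(LX)[1]$.
\end{lemma}

\begin{proof}
Since $V$ is exceptional, $\operatorname{Hom}^p(V[m],V)$ is $K$ for $p=m$ and $0$ otherwise. So $\operatorname{Hom}^p(A_X,V)=\operatorname{Hom}^p(X,V)$, and the identification is composition with $u$. Thus $u$ induces a bijection $\operatorname{Hom}^\bullet(A_X,V)\to\operatorname{Hom}^\bullet(X,V)$, and the long exact sequence gives (a).

For (b), apply $\operatorname{Hom}^\bullet(LX,-)$ to the triangle of $Y$. By (a), $\operatorname{Hom}^\bullet(LX,A_Y)=0$, so $\operatorname{Hom}^\bullet(LX,LY)\cong\operatorname{Hom}^\bullet(LX,Y)$. Then apply $\operatorname{Hom}^\bullet(-,Y)$ to the triangle of $X$. Since $\operatorname{Hom}^\bullet(V,Y)=0$, we have $\operatorname{Hom}^\bullet(A_X,Y)=0$ and $\operatorname{Hom}^\bullet(X,Y)\cong\operatorname{Hom}^\bullet(LX,Y)$.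

Part (c) holds because $[A_X]=\sum_m(-1)^m\dim\operatorname{Hom}^m(X,V)\,[V]$. The last statement is clear from the construction.
\end{proof}

For modules, $LX$ can be made explicit. The third case below, with its two subcases, is where signs of roots will change.

\begin{lemma}\label{lem:cases}
Let $X,V$ be exceptional modules with $\operatorname{Hom}^\bullet(V,X)=0$. Put $h=\dim\operatorname{Hom}(X,V)$ and $e=\dim\operatorname{Ext}^1(X,V)$. Then $he=0$, and:
\begin{itemize}
\item if $h=e=0$, then $LX=X$;
\item if $e>0$, then $LX$ is a module, and there is an exact sequence $0\to V^e\to LX\to X\to0$;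
\item if $h>0$, the universal map $u\colon X\to V^h$ is either injective and not surjective, with $LX=(\operatorname{coker}u)[-1]$, or surjective and not injective, with $LX=\ker u$.
\end{itemize}
\end{lemma}

\begin{proof}
Here $A_X=V^h\oplus V^e[1]$. The cohomology sequence of the triangle reads
\[
0\to V^e\to H^0(LX)\to X\xrightarrow{\ u\ }V^h\to H^1(LX)\to0,
\]
and all other cohomology of $LX$ vanishes. By Lemma~\ref{lem:L}(b), $LX$ is exceptional, hence indecomposable, hence a shifted module. So exactly one of $H^0(LX),H^1(LX)$ is nonzero, and $LX$ is $H^0(LX)$ or $H^1(LX)[-1]$ accordingly.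

Suppose $e>0$ and $h>0$. Then $H^0(LX)\ne0$, so $H^1(LX)=0$ and $u$ is surjective. By heredity $\operatorname{Ext}^1(X,X)\to\operatorname{Ext}^1(X,V^h)$ is surjective. As $X$ is exceptional, its source is $0$; so $\operatorname{Ext}^1(X,V)=0$, that is, $e=0$, a contradiction. Hence $he=0$.

If $h=e=0$, then $A_X=0$. If $e>0$, then $h=0$ and the sequence becomes $0\to V^e\to LX\to X\to0$. If $h>0$, then $e=0$, and exactly one of $H^0(LX)=\ker u$ and $H^1(LX)=\operatorname{coker}u$ is nonzero.
\end{proof}

\section{Configurations and their mutation}\label{sec:conf}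

\subsection{Definition and first properties}

\begin{definition}
A \emph{configuration} consists of objects $X_1,\dots,X_n$ of $\mathcal D$ and a total order $\prec$ on $\{1,\dots,n\}$ such that:
\begin{itemize}
\item[(C1)] $X_j=V_j$ (then $\varepsilon_j=+$) or $X_j=V_j[1]$ (then $\varepsilon_j=-$), with $V_j$ an exceptional module;
\item[(C2)] $i\prec j$ implies $\operatorname{Hom}^\bullet(X_j,X_i)=0$, and all $j$ with $\varepsilon_j=-$ precede all $j$ with $\varepsilon_j=+$;
\item[(C3)] $\operatorname{Hom}(V_i,V_j)=0$ if $i\ne j$ and $\varepsilon_i=\varepsilon_j$.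
\end{itemize}
Its \emph{classes} are $\beta_j=[X_j]=\varepsilon_j\,\underline{\dim}V_j$, where $\pm$ is read as $\pm1$, and its \emph{matrix} is $b_{ij}=\omega(\beta_i,\beta_j)$. A vertex $j$ is called positive or negative according to $\varepsilon_j$.
\end{definition}

Thus all coordinates of $\varepsilon_j\beta_j$ are nonnegative: $\varepsilon_j$ is the sign of the vector $\beta_j$. We have $(\beta_j,\beta_j)=2$. By (C2), $\langle\beta_j,\beta_i\rangle=0$ for $i\prec j$. So the Gram matrix of the $\beta_j$ for $\langle\,,\rangle$ is unitriangular in the order $\prec$, the $\beta_j$ are linearly independent, and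
\begin{equation}\label{eq:entry}
i\prec j\quad\Longrightarrow\quad b_{ij}=-\langle\beta_i,\beta_j\rangle=-(\beta_i,\beta_j).
\end{equation}
The signs of the entries have the following meaning.
\begin{itemize}
\item[(A)] If $\varepsilon_i=\varepsilon_j$ and $i\prec j$, then $\operatorname{Hom}(V_i,V_j)=0$ by (C3), so $b_{ij}=\dim\operatorname{Ext}^1(V_i,V_j)\ge0$. If moreover $b_{ij}=0$, then $\operatorname{Hom}^\bullet(X_i,X_j)=0=\operatorname{Hom}^\bullet(X_j,X_i)$.
\item[(B)] If $\varepsilon_i=-$ and $\varepsilon_j=+$, then $i\prec j$ and
\[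
b_{ij}=\dim\operatorname{Hom}(V_i,V_j)-\dim\operatorname{Ext}^1(V_i,V_j).
\]
Since $\operatorname{Hom}^\bullet(V_j,V_i)=0$ by (C2), Lemma~\ref{lem:cases} shows that at most one of the two terms is nonzero. So the sign of $b_{ij}$ tells which of them, if any, is nonzero.
\end{itemize}

\begin{example}[Initial configuration]\label{ex:initial}
Let $X_i=S_i$ for all $i$, with all signs $+$, and let $\prec$ be a topological order of $Q$: $i\prec j$ whenever there is an arrow $i\to j$. It exists because $Q$ is acyclic. If $i\prec j$, then $\operatorname{Hom}(S_j,S_i)=0$, and $\operatorname{Ext}^1(S_j,S_i)=0$ as there is no arrow $j\to i$. So (C1)--(C3) hold. We have $\beta_i=e_i$, and by \eqref{eq:euler} the matrix has entries $[b_{ij}]_+-[b_{ji}]_+=b_{ij}$; it is the matrix of $Q$.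
\end{example}

For $\beta$ with $(\beta,\beta)=2$ let $s_\beta(x)=x-(x,\beta)\beta$. Note $s_{-\beta}=s_\beta$.

\begin{proposition}\label{prop:mutation}
Let $(X,\prec)$ be a configuration with matrix $B$, and let $k$ be a vertex. There is a configuration $(X',\prec')$ with matrix $\mu_k(B)$ such that $\beta'_k=-\beta_k$ and, for $j\ne k$,
\begin{equation}\label{eq:classes}
\beta'_j=\beta_j+[\varepsilon_kb_{jk}]_+\beta_k=\begin{cases}s_{\beta_k}(\beta_j)&\text{if }\varepsilon_kb_{jk}>0,\\ \beta_j&\text{otherwise.}\end{cases}
\end{equation}
Moreover, $\prec'$ is obtained by a rule that depends only on $k$, on $\prec$, on the signs of the entries of $B$, and on the signs $\varepsilon_j,\varepsilon'_j$.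
\end{proposition}

The last sentence is what will allow us to run two quivers in parallel with the same order.

\subsection{Proof for $\varepsilon_k=+$: splitting the negative vertices}

We want to replace $X_k$ by $X_k[1]$, so $k$ has to move from the positive vertices into the negative ones, and to apply $L$ for $V=V_k$ to the $X_j$ with $b_{jk}>0$. Let $N=\{j:\varepsilon_j=-\}$, an initial segment of $\prec$, and
\[
P=\{j\in N:b_{jk}>0\},\qquad M=\{j\in N:b_{jk}<0\}.
\]
For $j\in P$ the object $LX_j$ has no maps to $V_k$ in any degree, so $k$ may be placed before $j$. For $j\in M$ the object $X_j$ is to be left alone and $\operatorname{Ext}^1(V_j,V_k)\ne0$, so $k$ must stay after $j$. Hence $N$ should be cut into a first part containing $M$ and a second part containing $P$. In the given order the elements of $M$ and $P$ may be interlaced; we have to show that they can be sorted without destroying (C2).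

For $j\in P$, (B) gives $\dim\operatorname{Hom}(V_j,V_k)=b_{jk}=:h$ and $\operatorname{Ext}^1(V_j,V_k)=0$. By Lemma~\ref{lem:cases} the universal map $u_j\colon V_j\to V_k^h$ is injective or surjective, but not both. Let $I\subseteq P$ be the set of $j$ with $u_j$ injective; then $P\setminus I$ is the set of $j$ with $u_j$ surjective.

\medskip
\noindent\emph{Claim 1. If $j\in I$, then $b_{ji}\le0$ for all $i\in N$.} Suppose $b_{ji}>0$. By (A), $j\prec i$ and $\operatorname{Ext}^1(V_j,V_i)\ne0$. As $u_j$ is injective, $\operatorname{Ext}^1(V_k^h,V_i)\to\operatorname{Ext}^1(V_j,V_i)$ is surjective. But $i\prec k$, so $\operatorname{Ext}^1(V_k,V_i)=0$ by (C2), a contradiction.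

\medskip
\noindent\emph{Claim 2. If $j\in P\setminus I$, $i\in N$ and $j\prec i$, then $i\notin M$.} As $u_j$ is surjective, $\operatorname{Ext}^1(V_i,V_j)\to\operatorname{Ext}^1(V_i,V_k^h)$ is surjective, and $\operatorname{Ext}^1(V_i,V_j)=0$ by (C2). Since $h>0$, it follows that $\operatorname{Ext}^1(V_i,V_k)=0$, and $b_{ik}\ge0$ by (B).

\medskip
Write $a\to b$ if $b_{ab}>0$. By (A), arrows inside $N$ go upward in $\prec$. Let $U\supseteq P$ be the set of all elements of $N$ that can be reached from $P$ by directed paths inside $N$, and let $T=N\setminus U$. We claim $U\cap M=\emptyset$. A path starting in $I$ has length $0$ by Claim 1, so it ends in $P$, which is disjoint from $M$. A path of length $0$ starting in $P\setminus I$ also ends in $P$, and a path of positive length starting at $j\in P\setminus I$ ends at some $i$ with $j\prec i$, so $i\notin M$ by Claim 2. Hence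
\[
b_{jk}\ge0\ \ (j\in U),\qquad b_{jk}\le0\ \ (j\in T),
\]
the latter because $P\subseteq U$. Put $G=U\setminus I$.

Now reorder $N$ as $T,\ G,\ I$, keeping the old relative order inside each of the three blocks. Suppose $a\prec b$ are two elements whose relative order is reversed. Then either $a\in U$ and $b\in T$, or $a\in I$ and $b\in G$. In the first case $a\not\to b$, because $U$ is closed under arrows inside $N$; in the second case $a\not\to b$ by Claim 1. As $b_{ab}\ge0$ by (A), $b_{ab}=0$, and by (A) all $\operatorname{Hom}^\bullet$ between $X_a$ and $X_b$ vanish. So (C1)--(C3) hold for the new order as well, and the matrix does not depend on the order. From now on $\prec$ denotes the new order.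

Put $R_<=\{j:\varepsilon_j=+,\ j\prec k\}$ and $R_>=\{j:\varepsilon_j=+,\ k\prec j\}$; the reordering of $N$ does not affect these sets. By (A), $b_{jk}\ge0$ on $R_<$ and $b_{jk}\le0$ on $R_>$.

\subsection{Proof for $\varepsilon_k=+$: the new configuration}

Let $L$ be as in Lemma~\ref{lem:L} for $V=V_k$; it is defined on $X_j$ for $j\prec k$, by (C2). Put
\[
X'_j=LX_j\ \ (j\in U\cup R_<),\qquad X'_k=X_k[1],\qquad X'_j=X_j\ \ (j\in T\cup R_>),
\]
and change the order as follows, keeping the relative order inside each block:
\[
\begin{array}{lcccccc}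
\prec: & T & G & I & R_< & k & R_>\\
\varepsilon: & - & - & - & + & + & +
\end{array}
\qquad\qquad
\begin{array}{lcccccc}
\prec': & T & k & G & I & R_< & R_>\\
\varepsilon': & - & - & - & + & + & +
\end{array}
\]

\noindent\emph{(C1) and signs.} We have $LX_j=(LV_j)[1]$ for $j\in U$. By Lemma~\ref{lem:cases}:
\begin{itemize}
\item For $j\in G$, $X'_j=V'_j[1]$ with $V'_j\subseteq V_j$. If $b_{jk}=0$, then $\operatorname{Hom}(V_j,V_k)=\operatorname{Ext}^1(V_j,V_k)=0$ by (B), and $V'_j=V_j$. If $b_{jk}>0$, then $j\in P\setminus I$ and $V'_j=\ker u_j$.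
\item For $j\in I$, $X'_j=V'_j$ with $V'_j=\operatorname{coker}u_j$; here the sign changes.
\item For $j\in R_<$, $\operatorname{Hom}(V_j,V_k)=0$ by (C3), so $X'_j=V'_j$ is a module with an exact sequence $0\to V_k^e\to V'_j\to V_j\to0$, where $e=\dim\operatorname{Ext}^1(V_j,V_k)=b_{jk}\ge0$.
\end{itemize}
Finally $X'_k=V_k[1]$. All objects $X'_j$ are exceptional, by Lemma~\ref{lem:L}(b) where $L$ was applied, so (C1) holds with the signs $\varepsilon'$ displayed above, and the negative vertices precede the positive ones.

\medskip
\noindent\emph{(C2).} We check $\operatorname{Hom}^\bullet(X'_j,X'_i)=0$ for $i\prec'j$, for all pairs of blocks.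
\begin{itemize}
\item $i\in T$, $j\in U\cup R_<$: since $\operatorname{Hom}^\bullet(X_j,X_i)=0=\operatorname{Hom}^\bullet(X_k,X_i)$, the triangle of $LX_j$ gives $\operatorname{Hom}^\bullet(LX_j,X_i)=0$.
\item $i=k$, $j\in U\cup R_<$: this is Lemma~\ref{lem:L}(a).
\item $i,j\in U\cup R_<$: Lemma~\ref{lem:L}(b) and (C2) for $X$.
\item $i\in U\cup R_<$, $j\in R_>$: since $\operatorname{Hom}^\bullet(X_j,X_i)=0=\operatorname{Hom}^\bullet(X_j,X_k)$, the triangle of $LX_i$ gives $\operatorname{Hom}^\bullet(X_j,LX_i)=0$.
\item $i\in T$ and $j=k$; $i=k$ and $j\in R_>$; $i,j\in T\cup R_>$: here the objects are unchanged up to shift, and so is the relative order.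
\end{itemize}

\noindent\emph{(C3), negative vertices $T,k,G$.} By (C2), $\operatorname{Hom}(V'_j,V'_i)=0$ for $i\prec'j$ of equal sign. In the other direction:
\begin{itemize}
\item from $i\in T$ to $k$: $b_{ik}\le0$, so $\operatorname{Hom}(V_i,V_k)=0$ by (B);
\item from $i\in T$ to $j\in G$: $\operatorname{Hom}(V_i,V'_j)\subseteq\operatorname{Hom}(V_i,V_j)=0$ by (C3) for $X$;
\item from $k$ to $j\in G$: $\operatorname{Hom}(V_k,V'_j)\subseteq\operatorname{Hom}(V_k,V_j)=0$ by (C2) for $X$;
\item inside $G$: $\operatorname{Hom}(V'_i,V'_j)\cong\operatorname{Hom}(V_i,V_j)=0$ by Lemma~\ref{lem:L}(b) and (C3) for $X$;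
\item inside $T$ nothing has changed.
\end{itemize}

\noindent\emph{(C3), positive vertices $I,R_<,R_>$.}
\begin{itemize}
\item $i\ne j$ in $I\cup R_<$: by Lemma~\ref{lem:L}(b), $\operatorname{Hom}(V'_i,V'_j)=\operatorname{Hom}^0(LX_i,LX_j)\cong\operatorname{Hom}^0(X_i,X_j)$. If $\varepsilon_i=\varepsilon_j$, this is $0$ by (C3) for $X$. If $i\in I$ and $j\in R_<$, it is $\operatorname{Hom}^0(V_i[1],V_j)=0$. If $i\in R_<$ and $j\in I$, it is $0$ by (C2) for $X$.
\item from $j\in I\cup R_<$ to $i\in R_>$: $V'_j$ is a quotient of a power of $V_k$ if $j\in I$, and an extension of $V_j$ by a power of $V_k$ if $j\in R_<$. By (C3) for $X$, $\operatorname{Hom}(V_k,V_i)=0$, and $\operatorname{Hom}(V_j,V_i)=0$ for $j\in R_<$. Hence $\operatorname{Hom}(V'_j,V_i)=0$.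
\item from $i\in R_>$ to $j\in I\cup R_<$: by (C2).
\item inside $R_>$ nothing has changed.
\end{itemize}

\noindent\emph{Classes.} For $j\in U\cup R_<$ we have $j\prec k$. Lemma~\ref{lem:L}(c) and \eqref{eq:entry} give
\[
\beta'_j=\beta_j-\langle\beta_j,\beta_k\rangle\beta_k=\beta_j-(\beta_j,\beta_k)\beta_k=\beta_j+b_{jk}\beta_k,
\]
so $\beta'_j=s_{\beta_k}(\beta_j)$ and $b_{jk}\ge0$; if $b_{jk}=0$, then $\beta'_j=\beta_j$. For $j\in T\cup R_>$ we have $b_{jk}\le0$ and $\beta'_j=\beta_j$. This is \eqref{eq:classes}. Clearly $\beta'_k=-\beta_k$.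

\medskip
\noindent\emph{Matrix.} For $i,j\ne k$,
\[
\omega(\beta'_i,\beta'_j)=\omega\bigl(\beta_i+[b_{ik}]_+\beta_k,\ \beta_j+[b_{jk}]_+\beta_k\bigr)=b_{ij}+[b_{ik}]_+b_{kj}+[b_{jk}]_+b_{ik},
\]
and since $b_{jk}=-b_{kj}$ this is \eqref{eq:mut}. Also $\omega(\beta'_i,\beta'_k)=\omega(\beta_i+[b_{ik}]_+\beta_k,-\beta_k)=-b_{ik}$.

\medskip
\noindent\emph{Rule for $\prec'$.} The sets $N,P,U,T,R_<,R_>$ depend only on $k$, the original order, and the signs of $B$ and $\varepsilon$. Furthermore $I=\{j\in P:\varepsilon'_j=+\}$. So the blocks $T,G,I,R_<,R_>$, and hence $\prec'$, are given by the asserted data.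

\subsection{Proof for $\varepsilon_k=-$: duality}

Let $D=\operatorname{Hom}_K(-,K)\colon\operatorname{mod}H\to\operatorname{mod}H^{op}$ be the duality, extended to the derived categories, so that $D(X[m])=(DX)[-m]$. The algebra $H^{op}$ is the path algebra of the opposite quiver, which is acyclic. Put $X^*_j=(DX_j)[1]$ and reverse the order $\prec$. If $\varepsilon_j=+$, then $X^*_j=(DV_j)[1]$; if $\varepsilon_j=-$, then $X^*_j=(DV_j)[-1][1]=DV_j$. So all signs are flipped. Moreover $\operatorname{Hom}^\bullet(X^*_i,X^*_j)\cong\operatorname{Hom}^\bullet(X_j,X_i)$. Hence (C1)--(C3) hold, and we have a configuration for $H^{op}$. Its classes are $\beta^*_j=-\beta_j$. The Euler form is $\langle x,y\rangle^{op}=\langle y,x\rangle$, so the symmetric form is the same, $\omega$ changes sign, and the matrix is $B^*=-B$.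

Now $\varepsilon^*_k=+$, and the case already treated applies. Dualizing back by $X'_j=(DX^{*\prime}_j)[1]$ we get a configuration for $H$ with matrix $-\mu_k(-B)=\mu_k(B)$. From $\beta^{*\prime}_j=\beta^*_j+[b^*_{jk}]_+\beta^*_k$ we get $\beta'_j=\beta_j+[-b_{jk}]_+\beta_k$, and the description as $s_{\beta_k}(\beta_j)$ or $\beta_j$ carries over because $s_{-\beta_k}=s_{\beta_k}$. Finally $\beta'_k=-\beta_k$, and $\prec'$ is obtained by applying the previous rule to $k$, the reverse of $\prec$, the signs of $-B$ and the opposite signs $-\varepsilon_j,-\varepsilon'_j$, and reversing the result. This completes the proof of Proposition~\ref{prop:mutation}. \qed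

\begin{example}
Let $n=2$ and $b_{12}=1$. Starting from $(S_1,S_2)$ with $1\prec2$, mutate at $2$, $1$, $2$. In each step $\varepsilon_k=+$.
\begin{itemize}
\item At $k=2$: $N=\emptyset$ and $R_<=\{1\}$. The new $V_1$ is the nonsplit extension $E$ with $0\to S_2\to E\to S_1\to0$. The classes are $(\alpha_1+\alpha_2,-\alpha_2)$, where $\alpha_i=e_i$, and the order is $2\prec1$.
\item At $k=1$: $N=P=\{2\}$, and $u_2\colon S_2\to E$ is injective with cokernel $S_1$. So vertex $2$ becomes positive again. The classes are $(-\alpha_1-\alpha_2,\alpha_1)$ and the order is $1\prec2$.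
\item At $k=2$: $N=P=\{1\}$, and $u_1\colon E\to S_1$ is surjective with kernel $S_2$. So vertex $1$ stays negative. The classes are $(-\alpha_2,-\alpha_1)$ and the order is $2\prec1$.
\end{itemize}
Both subcases of Lemma~\ref{lem:cases} with $h>0$ occur. For $j\in P$ the new sign $\varepsilon'_j$ tells which one it is; this is why $\varepsilon'$ enters the rule for $\prec'$.
\end{example}

\section{What the Coxeter group knows}\label{sec:cox}

Let $Q$ be acyclic. Put $\alpha_i=e_i$, $s_i=s_{\alpha_i}$, $W=\langle s_1,\dots,s_n\rangle\subset GL(\mathbb Z^n)$ and $\Phi=W\{\alpha_1,\dots,\alpha_n\}$. These are the Weyl group and the real roots of the symmetric generalized Cartan matrix $a_{ij}=(\alpha_i,\alpha_j)$. For $x\in\mathbb Z^n$ write $x>0$ if $0\ne x\in\mathbb N^n$, and $x<0$ if $-x>0$; here $\mathbb N=\{0,1,2,\dots\}$. Let $\ell$ be the length function on $W$. We use the following standard facts (\cite[Lemma 3.11, Prop.~3.13, \S5.1]{K}; see also \cite[\S\S4.1--4.2]{BB}).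
\begin{itemize}
\item[(F1)] $(W,\{s_i\})$ is a Coxeter system, and the order $m_{ij}$ of $s_is_j$ is $2,3,\infty$ according to $|b_{ij}|=0,1,\ge2$ (that is, $a_{ij}a_{ji}=0,1,\ge4$).
\item[(F2)] Every $\beta\in\Phi$ satisfies $\beta>0$ or $\beta<0$, and $w\alpha_i>0\iff\ell(ws_i)>\ell(w)$.
\end{itemize}
In \cite{K} the group acts on $\mathfrak h^*$. Its action on the root lattice $\mathbb Z^n$ is faithful: if $w$ acts trivially there, then $w\alpha_i>0$, so $\ell(ws_i)>\ell(w)$, for all $i$; hence $w=1$, as no reduced word of $w$ can end in any $s_i$.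

The group $W$ preserves $(\ ,\ )$. So $(\beta,\beta)=2$ for $\beta\in\Phi$, and $s_{w\beta}=ws_\beta w^{-1}$; in particular $s_\beta\in W$. If $\beta,\gamma\in\Phi$ are proportional, then $\gamma=\pm\beta$, since both have square $2$. Consequently $s_\beta=s_\gamma$ implies $\gamma=\pm\beta$, because the image of $s_\beta-1$ spans the line $\mathbb Q\beta$.

Now let $Q\equiv Q'$ be acyclic, and denote the objects belonging to $Q'$ by primes. By (F1) there is an isomorphism $W\cong W'$ with $s_i\mapsto s'_i$. We regard both as one abstract Coxeter group $W$, acting on two lattices. The forms on the two lattices may differ, and so may $\Phi$ and $\Phi'$ as sets of vectors. But they are the same set with $W$-action and signs: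

\begin{lemma}\label{lem:phi}
The formula $\varphi(w\alpha_i)=w\alpha'_i$ defines a $W$-equivariant bijection $\varphi\colon\Phi\to\Phi'$ which preserves positivity and satisfies
\[
\varphi(-\beta)=-\varphi(\beta),\qquad s_{\varphi(\beta)}=s_\beta\text{ in }W,\qquad \varphi(s_\beta\gamma)=s_{\varphi(\beta)}\varphi(\gamma).
\]
\end{lemma}

\begin{proof}
We first show, for $v\in W$,
\[
v\alpha_i=\alpha_j\iff vs_iv^{-1}=s_j\ \text{and}\ \ell(vs_i)>\ell(v).
\]
If $v\alpha_i=\alpha_j$, then $vs_iv^{-1}=s_{v\alpha_i}=s_j$, and $\ell(vs_i)>\ell(v)$ by (F2). Conversely, $s_{v\alpha_i}=s_j$ gives $v\alpha_i=\pm\alpha_j$, and $v\alpha_i>0$ by (F2). The right-hand side depends only on the Coxeter system. Taking $v=u^{-1}w$ we get $w\alpha_i=u\alpha_j\iff w\alpha'_i=u\alpha'_j$. So $\varphi$ is well defined and bijective; it is equivariant by construction, and it preserves positivity by (F2). Next, $-w\alpha_i=ws_i\alpha_i$ gives $\varphi(-w\alpha_i)=ws_i\alpha'_i=-w\alpha'_i$, and $s_{w\alpha_i}=ws_iw^{-1}$ gives $s_{\varphi(\beta)}=s_\beta$. The last identity is equivariance under $s_\beta=s_{\varphi(\beta)}$.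
\end{proof}

The product of two roots is not preserved by $\varphi$ in general, but its truncation is. The absolute value is seen by the order of $s_\beta s_\gamma$. For the sign, note that if $(\beta,\gamma)<0$, then $s_\beta\gamma$ is a positive combination of $\beta$ and $\gamma$, so it is positive whenever both are; we test this after applying an arbitrary $w\in W$.

\begin{lemma}\label{lem:product}
Let $\beta,\gamma\in\Phi$ with $\gamma\ne\pm\beta$, and put $p=(\beta,\gamma)$, $p'=(\varphi(\beta),\varphi(\gamma))$. Then $p=p'\in\{0,1,-1\}$, or $p,p'\ge2$, or $p,p'\le-2$.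
\end{lemma}

\begin{proof}
\emph{Absolute value.} The roots $\beta,\gamma$ span a plane, on which
\[
s_\beta s_\gamma(\gamma)=-\gamma+p\beta,\qquad s_\beta s_\gamma(\beta)=s_\beta(\beta-p\gamma)=(p^2-1)\beta-p\gamma .
\]
So on the plane $s_\beta s_\gamma$ has determinant $-(p^2-1)+p^2=1$ and trace $p^2-2$.

If $|p|\le1$, the form on the plane has determinant $4-p^2\ne0$. So $\mathbb Q^n$ is the direct sum of the plane and its orthogonal complement, on which $s_\beta s_\gamma$ is trivial. For $p=0$ it is $-1$ on the plane and has order $2$; for $|p|=1$ its characteristic polynomial there is $x^2+x+1$ and it has order $3$. If $|p|\ge2$, the trace is at least $2$, and $s_\beta s_\gamma(\gamma)\ne\gamma$. So on the plane $s_\beta s_\gamma$ either has an eigenvalue $>1$ (trace $>2$), or it is unipotent and nontrivial (trace $2$). In both cases its order is infinite.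

By Lemma~\ref{lem:phi}, $s_\beta s_\gamma=s_{\varphi(\beta)}s_{\varphi(\gamma)}$ in $W$, and $\varphi(\gamma)\ne\pm\varphi(\beta)$. Hence $|p|$ and $|p'|$ are both $0$, or both $1$, or both at least $2$.

\emph{Sign.} Let $p\ne0$; then $p'\ne0$. Consider the statement
\[
\mathrm P(\beta,\gamma)\colon\quad\text{for all }w\in W,\ \ w\beta>0\text{ and }w\gamma>0\text{ imply }ws_\beta\gamma>0 .
\]
By Lemma~\ref{lem:phi}, $\mathrm P(\beta,\gamma)$ is equivalent to $\mathrm P(\varphi(\beta),\varphi(\gamma))$. So it suffices to show that $p<0$ if and only if $\mathrm P(\beta,\gamma)$ holds; the same then applies to $p'$.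

If $p<0$, then $s_\beta\gamma=\gamma+|p|\beta$, and $\mathrm P(\beta,\gamma)$ holds.

Let $p>0$. Then $(\beta,-\gamma)<0$, so $\mathrm P(\beta,-\gamma)$ holds. Suppose $\mathrm P(\beta,\gamma)$ held too. Put $\delta=s_\beta\gamma$. The two statements together say: if $w\beta>0$, then $w\gamma$ and $w\delta$ have the same sign. If $w\beta<0$, then $ws_\beta\beta=-w\beta>0$, and we can apply this to $ws_\beta$: the roots $ws_\beta\gamma=w\delta$ and $ws_\beta\delta=w\gamma$ have the same sign. So $w\gamma$ and $w\delta$ have the same sign for \emph{all} $w\in W$. Choose $w$ and $i$ with $w\gamma=\alpha_i$. Then $w\delta>0$. Also $s_iw\gamma=-\alpha_i<0$, so $s_iw\delta<0$. Since $s_i$ changes only the $\alpha_i$-coordinate, all other coordinates of $w\delta$ are both $\ge0$ and $\le0$, hence $0$. So $w\delta$ is a positive multiple of $\alpha_i$, and therefore $w\delta=\alpha_i=w\gamma$. Thus $\gamma=\delta=\gamma-p\beta$ and $p=0$, a contradiction.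
\end{proof}

\section{Proof of Theorem \ref{thm:main}; framed quivers}\label{sec:proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Let $Q\equiv Q'$ be acyclic with matrices $B$ and $B'$. They have the same underlying simple directed graph; choose a common topological order. We show by induction on the length of $\mathbf i$: there are configurations for $Q$ and for $Q'$ (in their respective derived categories) with matrices $\mu_{\mathbf i}(B)$ and $\mu_{\mathbf i}(B')$, \emph{with the same order} $\prec$, such that the classes $\beta_j$ of the first lie in $\Phi$ and those of the second are $\varphi(\beta_j)$.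

\emph{Length $0$.} Take the initial configurations of Example~\ref{ex:initial} for the common topological order; their classes are $\alpha_j$ and $\alpha'_j=\varphi(\alpha_j)$.

\emph{Such a pair gives $\mu_{\mathbf i}(Q)\equiv\mu_{\mathbf i}(Q')$.} For $i\prec j$, by \eqref{eq:entry}, the $(i,j)$ entries of the two matrices are $-(\beta_i,\beta_j)$ and $-(\varphi(\beta_i),\varphi(\beta_j))$. Since $\beta_i,\beta_j$ are linearly independent, Lemma~\ref{lem:product} applies: the entries are equal and in $\{0,\pm1\}$, or both $\ge2$, or both $\le-2$.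

\emph{Step.} Mutate at $k$. As just shown, the entries of the two matrices agree in sign. The sign $\varepsilon_j$ is the sign of the root $\beta_j$, so by Lemma~\ref{lem:phi} all $\varepsilon_j$ agree. Hence in \eqref{eq:classes} the same alternative, $s_{\beta_k}(\beta_j)$ or $\beta_j$, applies for $Q$ and $Q'$. By Lemma~\ref{lem:phi}, $\varphi(s_{\beta_k}\beta_j)=s_{\varphi(\beta_k)}\varphi(\beta_j)$ and $\varphi(-\beta_k)=-\varphi(\beta_k)$. So the new classes lie in $\Phi$ and $\Phi'$ and correspond under $\varphi$; in particular the new signs $\varepsilon'_j$ agree. Now all data entering the rule for $\prec'$ in Proposition~\ref{prop:mutation} agree, and so do the new orders. The new matrices are the mutations at $k$ of the old ones.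
\end{proof}

The \emph{framed quiver} $\widehat Q$ of $Q$ is obtained by adding, for each vertex $i$, a vertex $i'$ and one arrow $i'\to i$. It is mutated at original vertices only. The entries of $\mu_{\mathbf i}(\widehat Q)$ in positions $(i',j)$ are the entries of the \emph{$c$-vectors}; an original vertex $j$ is \emph{green} in $\mu_{\mathbf i}(\widehat Q)$ if there is no arrow from $j$ to any $i'$. A \emph{maximal green sequence} is a sequence $\mathbf i=(i_1,\dots,i_m)$ of original vertices such that each $i_t$ is green in $\mu_{(i_1,\dots,i_{t-1})}(\widehat Q)$ and no original vertex is green in $\mu_{\mathbf i}(\widehat Q)$.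

\begin{corollary}
If $Q\equiv Q'$ are acyclic, then $\mu_{\mathbf i}(\widehat Q)\equiv\mu_{\mathbf i}(\widehat{Q'})$ for every sequence $\mathbf i$ of original vertices. In particular the entries of the $c$-vectors agree in sign, and $Q,Q'$ have the same green vertices after every $\mathbf i$ and the same maximal green sequences.
\end{corollary}

\begin{proof}
The new vertices are sources, so $\widehat Q$ and $\widehat{Q'}$ are acyclic, and they are basically equal. Apply Theorem~\ref{thm:main}.
\end{proof}

\section{Skew-symmetrizable matrices}\label{sec:symm}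

Let $B$ be an integer matrix with $b_{ij}d_j=-b_{ji}d_i$ for some positive integers $d_1,\dots,d_n$, mutated by the same rule. It is \emph{acyclic} if the directed graph with $i\to j$ for $b_{ij}>0$ has no oriented cycle. For two such matrices, whose symmetrizers $(d_i)$ may differ, write $B\equiv B'$ if for all $i,j$
\[
\operatorname{sgn}b_{ij}=\operatorname{sgn}b'_{ij}\quad\text{and}\quad\min(4,|b_{ij}b_{ji}|)=\min(4,|b'_{ij}b'_{ji}|).
\]
For skew-symmetric matrices $|b_{ij}b_{ji}|=b_{ij}^2$, so this is basic equality. In general the values $0,1,2,3,\ge4$ of $|b_{ij}b_{ji}|$ correspond to the orders $2,3,4,6,\infty$ in the Coxeter group.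

\begin{theorem}\label{thm:symm}
If $B\equiv B'$ are acyclic skew-symmetrizable matrices, then $\mu_{\mathbf i}(B)\equiv\mu_{\mathbf i}(B')$ for all $\mathbf i$.
\end{theorem}

\begin{proof}
The proof of Theorem~\ref{thm:main} goes through once path algebras are replaced by tensor algebras whose simple modules have endomorphism algebras of dimensions $d_i$. We describe the changes step by step. Note that \eqref{eq:mut} and $\mu_k(-B)=-\mu_k(B)$ did not use skew-symmetry.

\paragraph{The algebra.}
Let $K$ be a finite field and $F_i\supseteq K$ the extension of degree $d_i$ inside a fixed algebraic closure. If $b_{ij}>0$, the integer $b_{ij}d_j=|b_{ji}|d_i$ is divisible by $\ell=\operatorname{lcm}(d_i,d_j)$. Let $M_{ji}$ be the direct sum of $b_{ij}d_j/\ell$ copies of the degree-$\ell$ extension of $K$, viewed as an $F_j$-$F_i$-bimodule; then $\dim_{F_j}M_{ji}=b_{ij}$. If $b_{ij}\le0$, let $M_{ji}=0$. Put $S=\prod_iF_i$, $M=\bigoplus_{i,j}M_{ji}$, and let $H=T_S(M)=\bigoplus_{r\ge0}M^{\otimes r}$ be the tensor algebra, which is finite-dimensional because $B$ is acyclic. For every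 left $H$-module $X$ there is an exact sequence
\[
0\to H\otimes_SM\otimes_SX\to H\otimes_SX\to X\to0
\]
whose maps are $h\otimes m\otimes x\mapsto hm\otimes x-h\otimes mx$ and $h\otimes x\mapsto hx$. Indeed, grade $H\otimes_SX$ by the summands $M^{\otimes r}\otimes X$. The first map sends $M^{\otimes r}\otimes M\otimes X$ identically onto $M^{\otimes(r+1)}\otimes X$, up to terms of degree $r$. So it is injective, and modulo its image every element of $H\otimes_SX$ is congruent to one of degree $0$, that is, to an element of $X$, on which the second map is the identity. As the composite of the two maps is $0$, the sequence is exact. Its first two terms are projective, since $S$ is semisimple. So $H$ is hereditary.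

The simple modules are $S_i=F_i$, with $\operatorname{End}S_i=F_i$. For $X=S_i$ the first map is $h\otimes m\otimes x\mapsto hm\otimes x$, because $M$ acts as $0$ on $S_i$, and applying $\operatorname{Hom}(-,S_j)$ turns it into the zero map, because $M$ acts as $0$ on $S_j$. Hence $\operatorname{Ext}^1(S_i,S_j)\cong\operatorname{Hom}_S(M\otimes_SS_i,S_j)=\operatorname{Hom}_{F_j}(M_{ji},F_j)$, of $K$-dimension $[b_{ij}]_+d_j$. Classes in $K_0=\mathbb Z^n$ are now vectors of composition multiplicities. With all dimensions in $\langle\,,\rangle$ taken over $K$, we get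
\[
\langle e_i,e_j\rangle=d_i\delta_{ij}-[b_{ij}]_+d_j .
\]
\emph{Exceptional} now means that $\operatorname{End}X$ is a division algebra and $\operatorname{Hom}^m(X,X)=0$ for $m\ne0$. Such an $X$ is indecomposable.

\paragraph{Lemmas \ref{lem:L} and \ref{lem:cases}.}
Let $F=\operatorname{End}V$ and $r_m=\dim_F\operatorname{Hom}^m(X,V)$. Take $A_X=\bigoplus_mV[m]^{r_m}$, with $u$ given by $F$-bases of the spaces $\operatorname{Hom}^m(X,V)$. Then composition with $u$ is a bijection $\operatorname{Hom}^p(A_X,V)=F^{r_p}\to\operatorname{Hom}^p(X,V)$, and the proofs of (a) and of the isomorphism in (b) are unchanged. For $Y=X$ and $m=0$ the isomorphism in (b) sends $g\in\operatorname{End}LX$ to the unique $f\in\operatorname{End}X$ with $f\pi=\pi g$, where $\pi\colon LX\to X$ is the map in the triangle. If $f_1,f_2$ correspond to $g_1,g_2$, then $\pi g_1g_2=f_1\pi g_2=f_1f_2\pi$, so the isomorphism is multiplicative. Hence if $X$ is exceptional, so is $LX$, and $\dim_K\operatorname{End}LX=\dim_K\operatorname{End}X$. Since $r_m\dim_KF=\dim_K\operatorname{Hom}^m(X,V)$, formula (c) becomes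
\[
[LX]=[X]-\frac{\langle[X],[V]\rangle}{\dim_KF}[V].
\]
Lemma~\ref{lem:cases} holds with $h,e$ taken over $F$; its proof used only long exact sequences, heredity, $\operatorname{Ext}^1(X,X)=0$ and the indecomposability of $LX$.

\paragraph{Configurations.}
We add to (C1) the requirement $\dim_K\operatorname{End}V_j=d_j$, and put $b_{ij}=\omega(\beta_i,\beta_j)/d_j$. Then $b_{ij}d_j=-b_{ji}d_i$ and $(\beta_j,\beta_j)=2d_j$, the Gram matrix of the $\beta_j$ for $\langle\,,\rangle$ is triangular with diagonal entries $d_j$, and for $i\prec j$
\begin{equation}\label{eq:entrysymm}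
b_{ij}=-\frac{\langle\beta_i,\beta_j\rangle}{d_j}=-\frac{2(\beta_i,\beta_j)}{(\beta_j,\beta_j)},\qquad b_{ji}=\frac{\langle\beta_i,\beta_j\rangle}{d_i}=\frac{2(\beta_i,\beta_j)}{(\beta_i,\beta_i)} .
\end{equation}
Statements (A) and (B) hold with $K$-dimensions divided by $d_j$, that is, with dimensions over $\operatorname{End}V_j$. In particular, in the proof of Proposition~\ref{prop:mutation} for $\varepsilon_k=+$ we still have $h=b_{jk}$ for $j\in P$ and $e=b_{jk}$ for $j\in R_<$, with dimensions over $\operatorname{End}V_k$. The initial configuration is again $X_i=S_i$ with a topological order; its matrix has entries $([b_{ij}]_+d_j-[b_{ji}]_+d_i)/d_j=b_{ij}$.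

Now let $s_\beta(x)=x-\frac{2(x,\beta)}{(\beta,\beta)}\beta$. In the proof of Proposition~\ref{prop:mutation} for $\varepsilon_k=+$, Claims 1 and 2, the reordering and the verification of (C1)--(C3) use only that $H$ is a finite-dimensional hereditary algebra, Lemmas~\ref{lem:L} and~\ref{lem:cases}, and (A), (B). The new requirement in (C1) is preserved, since $L$ preserves dimensions of endomorphism algebras. For $j\in U\cup R_<$,
\[
\beta'_j=\beta_j-\frac{\langle\beta_j,\beta_k\rangle}{d_k}\beta_k=\beta_j+b_{jk}\beta_k=s_{\beta_k}(\beta_j).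
\]
The new matrix satisfies, for $i,j\ne k$,
\[
b'_{ij}d_j=\omega\bigl(\beta_i+[b_{ik}]_+\beta_k,\ \beta_j+[b_{jk}]_+\beta_k\bigr)=b_{ij}d_j+[b_{ik}]_+b_{kj}d_j+[b_{jk}]_+b_{ik}d_k,
\]
and $[b_{jk}]_+d_k=[-b_{kj}]_+d_j$, so this is \eqref{eq:mut}. Moreover $b'_{ik}d_k=\omega(\beta_i+[b_{ik}]_+\beta_k,-\beta_k)=-b_{ik}d_k$ and $b'_{ki}d_i=\omega(-\beta_k,\beta_i+[b_{ik}]_+\beta_k)=-b_{ki}d_i$. For $\varepsilon_k=-$ we dualize as before: $H^{op}$ is finite-dimensional hereditary, $\operatorname{End}DV_j=(\operatorname{End}V_j)^{op}$ is a division algebra of dimension $d_j$, and again $B^*=-B$.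

\paragraph{The Coxeter group.}
For $i\ne j$ put $a_{ij}=\frac{2(\alpha_i,\alpha_j)}{(\alpha_i,\alpha_i)}$. Since $(\alpha_i,\alpha_j)=-|b_{ij}|d_j=-|b_{ji}|d_i$, we have $a_{ij}=-|b_{ji}|$. With $a_{ii}=2$ this is a symmetrizable generalized Cartan matrix with $a_{ij}a_{ji}=|b_{ij}b_{ji}|$. By the same references, (F1) holds with $m_{ij}=2,3,4,6,\infty$ for $|b_{ij}b_{ji}|=0,1,2,3,\ge4$, and (F2) holds. So $B\equiv B'$ implies that the Coxeter systems are equal. Real roots are primitive vectors of $\mathbb Z^n$, because $W\subset GL(\mathbb Z^n)$; hence proportional real roots are equal up to sign, and again $s_\beta=s_\gamma$ implies $\gamma=\pm\beta$. With this, Lemma~\ref{lem:phi} and its proof are unchanged.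

\paragraph{Lemma \ref{lem:product}.}
Let $\gamma\ne\pm\beta$ be real roots, and put
\[
x=\frac{2(\gamma,\beta)}{(\beta,\beta)},\qquad y=\frac{2(\beta,\gamma)}{(\gamma,\gamma)},\qquad N(\beta,\gamma)=xy=\frac{4(\beta,\gamma)^2}{(\beta,\beta)(\gamma,\gamma)} .
\]
The number $x$ is an integer: this holds for $\beta=\alpha_i$ and any $\gamma\in\mathbb Z^n$, and it follows for $\beta=w\alpha_i$ by invariance. Likewise $y$ is an integer. So $N=N(\beta,\gamma)$ is a nonnegative integer. On the plane spanned by $\beta,\gamma$,
\[
s_\beta s_\gamma(\gamma)=-\gamma+x\beta,\qquad s_\beta s_\gamma(\beta)=s_\beta(\beta-y\gamma)=(xy-1)\beta-y\gamma,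
\]
so the determinant is $1$ and the trace is $N-2$. If $N\le3$, the form on the plane is positive definite, since $(\beta,\beta)>0$ and its determinant is $(\beta,\beta)(\gamma,\gamma)(1-N/4)>0$. Then $s_\beta s_\gamma$ is a rotation of the plane (over $\mathbb R$) and trivial on the orthogonal complement, and the traces $-2,-1,0,1$ give the orders $2,3,4,6$ for $N=0,1,2,3$. If $N\ge4$, the trace is at least $2$ and $s_\beta s_\gamma(\gamma)\ne\gamma$, so the order is infinite as before. Hence $\min(4,N)$ is determined by the Coxeter group: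
\[
\min(4,N(\beta,\gamma))=\min(4,N(\varphi(\beta),\varphi(\gamma))).
\]
The sign argument is unchanged: if $(\beta,\gamma)<0$, then $s_\beta\gamma=\gamma-x\beta$ is $\gamma$ plus a positive multiple of $\beta$; and at the end $w\delta$ is a positive multiple of $\alpha_i$, hence equal to $\alpha_i$ by primitivity, which forces $x=0$. So $\operatorname{sgn}(\beta,\gamma)=\operatorname{sgn}(\varphi(\beta),\varphi(\gamma))$.

\paragraph{Conclusion.}
By \eqref{eq:entrysymm}, for $i\prec j$ we have $|b_{ij}b_{ji}|=N(\beta_i,\beta_j)$ and $\operatorname{sgn}b_{ij}=-\operatorname{sgn}b_{ji}=-\operatorname{sgn}(\beta_i,\beta_j)$. So two configurations with corresponding classes and equal orders have matrices related by $\equiv$, and the induction of Section~\ref{sec:proof} applies.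
\end{proof}

\section{A converse}\label{sec:converse}

By Theorem~\ref{thm:main}, basically equal acyclic quivers have the same sign matrices after every sequence of mutations. Conversely, the signs determine the class, even without acyclicity, if components with two vertices are excluded. This exclusion is needed: on two vertices every mutation just reverses all arrows, so the quivers with $b_{12}=1$ and $b_{12}=2$ have equal sign matrices throughout. A third vertex, joined to at least one of the two, is enough to tell them apart.

\begin{theorem}\label{thm:converse}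
Let $Q,Q'$ be arbitrary quivers (not necessarily acyclic) on $\{1,\dots,n\}$ such that no connected component of $Q$ has exactly two vertices. If $\mu_{\mathbf i}(Q)$ and $\mu_{\mathbf i}(Q')$ have the same sign matrix for every $\mathbf i$, then $Q\equiv Q'$.
\end{theorem}

\begin{proof}
With $\mathbf i=\emptyset$ we see that $Q$ and $Q'$ have the same sign matrix, hence the same connected components. Suppose $Q\not\equiv Q'$. Then, up to exchanging $Q$ and $Q'$, there are $i,j$ with $b_{ij}=1$ and $b'_{ij}\ge2$. Since the component of $i$ and $j$ has at least three vertices, there is $k\notin\{i,j\}$ adjacent to $i$ or $j$. We mutate alternately at $i,j,i,j,\dots$ and watch the entry $x_t$ between $k$ and the vertex to be mutated next. We show that for a single arrow between $i$ and $j$ this entry is $\le0$ infinitely often, whereas for several arrows it is eventually positive.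

\emph{A recurrence.} Consider either quiver, and let $m\ge1$ be its number of arrows $i\to j$. Let $Q_t$ be the quiver after $t$ steps, with entries $b_{pq}(Q_t)$, and let $v_t=i$ for $t$ even, $v_t=j$ for $t$ odd, so that $Q_{t+1}=\mu_{v_t}(Q_t)$. Then $b_{v_tv_{t+1}}(Q_t)=m$ for all $t\ge0$: this is true for $t=0$, and mutation at $v_t$ gives $b_{v_{t+1}v_{t+2}}(Q_{t+1})=b_{v_{t+1}v_t}(Q_{t+1})=-b_{v_{t+1}v_t}(Q_t)=b_{v_tv_{t+1}}(Q_t)$. Put $x_t=b_{kv_t}(Q_t)$ for $t\ge0$ and $x_{-1}=-b_{kj}(Q_0)$. By \eqref{eq:mut} for mutation at $v_t$,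
\[
x_{t+1}=b_{kv_{t+1}}(Q_{t+1})=b_{kv_{t+1}}(Q_t)+m[x_t]_+ .
\]
Here $b_{kv_{t+1}}(Q_t)=-x_{t-1}$: for $t\ge1$ because $Q_t$ arises from $Q_{t-1}$ by mutation at $v_{t-1}=v_{t+1}$, and for $t=0$ by definition. So
\[
x_{t+1}=-x_{t-1}+m[x_t]_+\qquad(t\ge0).
\]
By the choice of $k$, $(x_{-1},x_0)\ne(0,0)$. As $x_{t-1}$ can be recovered from $x_t$ and $x_{t+1}$, we have $(x_{t-1},x_t)\ne(0,0)$ for all $t\ge0$.

\emph{If $m=1$, then $x_t\le0$ for infinitely many $t$.} Otherwise $x_{t+1}=x_t-x_{t-1}$ for all large $t$. Then $x_{t+3}=x_{t+2}-x_{t+1}=-x_t$ for all large $t$, a contradiction.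

\emph{If $m\ge2$, then $x_t>0$ for all large $t$.} First observe:
\begin{itemize}
\item[$(\ast)$] if $0\le x_t\le x_{t+1}$ and $x_{t+1}>0$, then $x_{t+2}=mx_{t+1}-x_t\ge x_{t+1}>0$, so by induction $x_s>0$ for all $s>t$.
\end{itemize}
If $x_t>0$ for all $t\ge0$, we are done. Otherwise take $t\ge0$ with $x_t\le0$. Then $x_{t+1}=-x_{t-1}$.
\begin{itemize}
\item If $x_{t-1}>0$, then $x_{t+1}<0$, so $x_{t+2}=-x_t\ge0$ and $x_{t+3}=-x_{t+1}+mx_{t+2}=x_{t-1}+mx_{t+2}>x_{t+2}$. Apply $(\ast)$ to $x_{t+2},x_{t+3}$.
\item If $x_{t-1}\le0$, then $x_{t+1}\ge0$ and $x_{t+2}=-x_t+mx_{t+1}\ge x_{t+1}$. If $x_{t+2}>0$, apply $(\ast)$ to $x_{t+1},x_{t+2}$. If $x_{t+2}=0$, then $x_{t+1}=0$ and $x_t=0$, which is impossible.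
\end{itemize}

For $Q$ we have $m=1$ and for $Q'$ we have $m\ge2$. So for some $t$ the $(k,v_t)$ entry is $\le0$ for the quiver obtained from $Q$ and $>0$ for the one obtained from $Q'$ by the same $t$ mutations. This contradicts the hypothesis.
\end{proof}

\begin{thebibliography}{9}
\bibitem{BB} Bj\"orner--Brenti, \emph{Combinatorics of Coxeter Groups}, \S\S4.1--4.2.

\bibitem{K} V.~Kac, \emph{Infinite Dimensional Lie Algebras}, 3rd ed., Lemma 3.11, Prop.~3.13, \S5.1.

\bibitem{W} \emph{Exchange Graphs Via Quiver Mutation}, \url{http://www.qucosa.de/fileadmin/data/qucosa/documents/15317/Dissertation_Matthias_Warkentin.pdf}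
\end{thebibliography}

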